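# Chambers moved a bounded distance, and a basis of the cocenter of an Iwahori–Hecke algebra

## 1. The sets $X^n$ of chambers that $w$ moves by at most $n$

Let $(W,S)$ be a Coxeter system with $S$ finite, $\ell$ its length function, $m_{st}$ the order of $st$. The proof turns on a family of subsets of a real vector space, so we begin with it.

Let $V=\bigoplus_{s\in S}\mathbb R e_s$ with the symmetric form $B(e_s,e_t)=-\cos(\pi/m_{st})$ (read as $-1$ if $m_{st}=\infty$). The group $W$ acts on $V$ by $s(v)=v-2B(v,e_s)e_s$. The root system is $\Phi=W\{e_s\}=\Phi^+\sqcup\Phi^-$; since $B(\alpha,\alpha)=1$ for roots, proportional roots are equal or opposite. The reflection of $\alpha\in\Phi$ is $r_\alpha=1-2B(\cdot,\alpha)\alpha$. On the dual space $V^*$ we write $\alpha(x)$ for the pairing of $\alpha\in V$ with $x\in V^*$; then $\alpha(wx)=(w^{-1}\alpha)(x)$.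

Put $C_0=\{x\in V^*: e_s(x)>0\ \forall s\in S\}$. The **chambers** are the cones $gC_0$, $g\in W$; we identify $gC_0$ with $g$. The **walls** are the hyperplanes $\ker\alpha$, $\alpha\in\Phi$. The Tits cone is $\bigcup_g g\overline{C_0}$, and $U$ denotes its interior.

**Definition (displacement).** Fix $w\in W$. For a chamber $C=gC_0$ put $w_C=g^{-1}wg$ and $d(C)=\ell(w_C)$. For $n\ge0$ put
$$X^n=\bigcup_{d(C)\le n}(\overline C\cap U).$$

Since $wC=g\,w_C\,C_0$, the number $d(C)$ is the number of walls that separate $C$ from $wC$: it measures how far $w$ moves $C$. As $g$ runs over $W$, the element $w_C$ runs over the conjugacy class of $w$. So the smallest value of $d$ is the minimal length $m$ in that class, and $X^n\ne\emptyset$ exactly when $n\ge m$.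

**Example 1 (the infinite dihedral group).** Let $S=\{s,t\}$, $m_{st}=\infty$, and let $(a,b)=(e_s(x),e_t(x))$ be coordinates on $V^*$. Then $s(a,b)=(-a,b+2a)$ and $t(a,b)=(a+2b,-b)$, so $a+b$ is invariant, $U=\{a+b>0\}$, and everything can be seen on the slice $a+b=1$ with coordinate $a$. There $s$ is $a\mapsto-a$, $t$ is $a\mapsto2-a$, the walls are the integers and the chambers are the intervals $C_i=(i,i+1)$, with $C_0=(0,1)$ the fundamental one. For $w=s$, the integers separating $C_i$ from $-C_i$ for $i\ge0$ are $-i,\dots,i$, so $d(C_i)=|2i+1|$ for all $i$, and on the slice $X^{2k+1}=[-k-1,k+1]$. For $w=st$, which is $a\mapsto a-2$, every chamber has $d=2$; so $X^n$ is empty for $n<2$ and all of $U$ for $n\ge2$. In each case $X^n$ is empty or contractible.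

Call a space weakly contractible if it is nonempty and every continuous map from a sphere $S^k$, $k\ge0$, into it is null-homotopic in it. What we shall prove, for every $(W,S)$ and $w$, is the following.

**Theorem 2.** For $n\ge m$ the set $X^n$ is weakly contractible.

The proof pushes points of $U$ along the linear flow $\exp t(w+w^{-1}-2)$. The key observation is that when a point moving along this flow crosses a wall, the displacement of its chamber does not increase. In Example 1 with $w=s$ the flow is $a\mapsto e^{-4t}a$ on the slice: points move toward the fixed point of $s$.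

What is this for? It answers a question about Hecke algebras: which elements form a basis of the quotient by all commutators? A chamber $C$ gives the basis element $T_{w_C}$ of the Hecke algebra. Passing to an adjacent chamber conjugates $w_C$ by a simple reflection, and this gives a relation between classes in the quotient. A closed chain of such relations might force an unexpected relation between elements of smaller length. Theorem 2 says that closed chains can be filled in by pieces attached to *finite* subgroups, where all relations are understood.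

## 2. The cocenter, the theorem, and three cases by hand

Let $A$ be a commutative ring, $q_1\in A^\times$, $q_2\in A$. The Iwahori–Hecke algebra $\mathcal H$ is the free $A$-module with basis $\{T_w\mid w\in W\}$ and the associative multiplication determined by
$$T_wT_{w'}=T_{ww'}\ \text{ if }\ell(ww')=\ell(w)+\ell(w'),\qquad T_s^2=q_2T_s+q_1\quad(s\in S).$$
Each $T_s$ is invertible, with $T_s^{-1}=q_1^{-1}(T_s-q_2)$. The commutator $[\mathcal H,\mathcal H]$ is the $A$-submodule generated by all $[h_1,h_2]=h_1h_2-h_2h_1$; the **cocenter** is the $A$-module $\mathcal H/[\mathcal H,\mathcal H]$. For a conjugacy class $\mathcal O\subseteq W$ let $\mathcal O_{\min}$ be its set of elements of minimal length.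

It is known that (i) for $w,w'\in\mathcal O_{\min}$ the images of $T_w$ and $T_{w'}$ in the cocenter coincide, so that there is a well-defined element $T_{\mathcal O}$, and that (ii) the $T_{\mathcal O}$ generate the cocenter. He and Nie: (iii) if $(W,S)$ is spherical or affine, the cocenter is free with basis $\{T_{\mathcal O}\}$. The question, which comes from "Topics in Algebra II: Coxeter groups" (https://www.math.cuhk.edu.hk/course_builder/2223/math6032/lecture-notes-coxeter.pdf), is whether the conclusion of (iii) holds for all Coxeter groups. It does.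

**Theorem 1.** For every Coxeter system $(W,S)$ with $S$ finite, every commutative ring $A$ and all $q_1\in A^\times$, $q_2\in A$, the cocenter $\mathcal H/[\mathcal H,\mathcal H]$ is a free $A$-module with basis $\{T_{\mathcal O}\}$, $\mathcal O$ running over the conjugacy classes of $W$.

The proof does not use (iii), and it proves (i) and (ii) again.

For computations one needs only commutators with the generators. Indeed
$$[ab,x]=[a,bx]+[b,xa]\tag{1}$$
(expand: $abx-bxa+bxa-xab$), so $[\mathcal H,\mathcal H]=\sum_{s\in S}[T_s,\mathcal H]$.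

**Example 2 (rank one).** If $W=\{1,s\}$, then $\mathcal H$ is commutative and the cocenter is $\mathcal H=AT_1\oplus AT_s$; there are two classes.

**Example 3 ($S_3$).** Let $S=\{s,t\}$ with $sts=tst$. The nonzero commutators of $T_s$ with basis elements are
$$[T_s,T_t]=T_{st}-T_{ts},\quad [T_s,T_{ts}]=T_{sts}-q_2T_{ts}-q_1T_t,\quad [T_s,T_{st}]=q_2T_{st}+q_1T_t-T_{sts},$$
and $[T_s,T_{sts}]=q_1(T_{ts}-T_{st})$; those of $T_t$ are obtained by exchanging $s$ and $t$. Hence $[\mathcal H,\mathcal H]$ is spanned by $T_{st}-T_{ts}$, $T_{sts}-q_2T_{ts}-q_1T_t$ and $T_{sts}-q_2T_{ts}-q_1T_s$. In the quotient $T_{ts}=T_{st}$, $T_{sts}=q_2T_{st}+q_1T_t$ and $q_1(T_s-T_t)=0$, i.e. $T_s=T_t$ because $q_1$ is a unit. So the cocenter is free on $T_1,T_s,T_{st}$, one for each class.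

Invertibility of $q_1$ cannot be dropped: for $q_1=0$, $q_2=1$, $A\ne0$, there is an algebra character with $T_s\mapsto1$, $T_t\mapsto0$ (both sides of the braid relation go to $0$). It kills commutators and separates $T_s$ from $T_t$, so $T_{\mathcal O}$ is not even well defined for the class of $s$.

**Example 4 (infinite dihedral group).** Let $\sigma_k$ and $\tau_k$ be the elements of length $2k+1$ whose reduced words begin with $s$ and $t$. One finds $[T_s,T_{\tau_k}]=T_{(st)^{k+1}}-T_{(ts)^{k+1}}$, $[T_s,T_{\sigma_k}]=q_1(T_{(ts)^k}-T_{(st)^k})$, and for $k\ge1$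
$$[T_s,T_{(ts)^k}]=T_{\sigma_k}-q_2T_{(ts)^k}-q_1T_{\tau_{k-1}},\qquad [T_s,T_{(st)^k}]=q_2T_{(st)^k}+q_1T_{\tau_{k-1}}-T_{\sigma_k},$$
and the same with $s,t$ exchanged. So the commutator is spanned by $T_{(st)^k}-T_{(ts)^k}$, $T_{\sigma_k}-q_2T_{(ts)^k}-q_1T_{\tau_{k-1}}$ and $T_{\tau_k}-q_2T_{(st)^k}-q_1T_{\sigma_{k-1}}$, $k\ge1$. These relations eliminate $T_{(ts)^k},T_{\sigma_k},T_{\tau_k}$ for $k\ge1$, one leading term each, and the cocenter is free on $T_1,T_s,T_t$ and $T_{(st)^k}$, $k\ge1$. The conjugacy classes are $\{1\}$, the class of $s$, the class of $t$, and $\{(st)^k,(ts)^k\}$.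

## 3. Averaging over a finite group, and where averaging stops

Generation of the cocenter is a matter of finding enough relations; independence is the harder side. Here is the first thing to try. Work over $\mathbb K=\mathbb Q(q_1,q_2)$ with $q_1,q_2$ indeterminates. At $q_1=1$, $q_2=0$ the algebra is the group algebra and independence is obvious, so one wants to deform. For finite $W$, the rank of the spanning set $[T_s,T_u]$ of the commutator can only go *up* from a special to the generic parameter, so this gives only that the generic cocenter has *at most* as many dimensions as there are classes. The remedy is to use a map that kills commutators: set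
$$\nu(b)=\sum_{z\in W}q_1^{-\ell(z)}T_z\,b\,T_{z^{-1}} .$$
We shall check in Section 7 that $\nu$ kills $[\mathcal H,\mathcal H]$. Its generic rank is at least its rank at $q_1=1,q_2=0$, where it is $b\mapsto\sum_zzbz^{-1}$, whose rank is the number of classes. With (ii), this proves Theorem 1 over $\mathbb K$ for finite $W$.

For infinite $W$ it stops at once: the sum does not exist. Already for $b=T_1$, the coefficient of $T_1$ in $T_zT_{z^{-1}}$ is $q_1^{\ell(z)}$, so the coefficient of $T_1$ in $\nu(T_1)$ would be $\sum_{z\in W}1$. To see that coefficient, write $z=z's$ with $\ell(z')<\ell(z)$; then $T_zT_{z^{-1}}=q_2T_{z}T_{z'^{-1}}+q_1T_{z'}T_{z'^{-1}}$. The product $T_zT_{z'^{-1}}$ is a combination of $T_{zy}$ with $y$ a subword product of a reduced word of $z'^{-1}$, so $\ell(y)<\ell(z)$ and $zy\ne1$. Now use induction.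

What survives is averaging over finite standard parabolic subgroups. A subset $I\subseteq S$ is **spherical** if $W_I=\langle I\rangle$ is finite; let $\mathcal P$ be the poset of spherical subsets (it contains $\emptyset$ and all $\{s\}$). Let $\mathcal H_I$ be the subalgebra generated by $T_s$, $s\in I$, and put
$$M_I=\mathcal H/[\mathcal H_I,\mathcal H],\qquad F^nM_I=\text{image of }\mathrm{span}\{T_u:\ell(u)\le n\}.$$
By (1), $[\mathcal H_I,\mathcal H]=\sum_{s\in I}[T_s,\mathcal H]$, so $\mathcal H/[\mathcal H,\mathcal H]$ is the quotient of $\mathcal H=M_\emptyset$ by the sum of all $[\mathcal H_I,\mathcal H]$, $I\in\mathcal P$. We shall find an explicit basis of each $M_I$ (Propositions 7 and 8). But this does not finish the proof, because a sum of submodules can contain elements that none of them shows. A toy case: in the span of $x_1,x_2,x_3,y$, dividing by any one of $x_1-x_2$, $x_2-x_3$, $x_3-x_1-y$ leaves $y\ne0$; dividing by all three kills $y$. The new relation comes from going around the loop $x_1,x_2,x_3,x_1$. In our situation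 the $x_i$ are elements $T_{w_C}$ with $d(C)=n$, joined by relations modulo shorter elements, and a new relation would come from a loop of chambers of displacement at most $n$. So we need to know that such loops are filled by residues of finite subgroups, and this is what Theorem 2 provides.

## 4. Faces of the Tits cone and spherical residues

The purpose of this section is to fix the geometric facts used later.

**Definition (spherical residues).** Let $\mathcal R$ be the poset, under inclusion, of the sets of chambers $R=gW_I$ with $I\in\mathcal P$ (the type $I$ is determined by $R$). For such $R$ put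
$$F_R=g\{x:e_s(x)=0\ (s\in I),\ e_s(x)>0\ (s\notin I)\}.$$
Let $\Phi_I$ be the root system of $W_I$.

In Example 1 the spherical residues are the single chambers $\{C_i\}$, with $F_R=C_i$, and the pairs $\{C_{i-1},C_i\}$, with $F_R$ the point $i$ on the slice. The whole group is not a spherical residue.

The following are standard (Tits; Bourbaki, *Lie* V §4; Vinberg, *Discrete linear groups generated by reflections*, 1971, Thm 2).

**(G1)** $U$ is an open convex $W$-stable cone and $U=\bigsqcup_{R\in\mathcal R}F_R$. Two points of $U$ lie in the same $F_R$ iff all roots have the same signs ($+,0,-$) at them. $F_R\subseteq\overline{F_{R'}}$ iff $R'\subseteq R$. For $y\in F_R$, $R=gW_I$: the stabilizer of $y$ is $gW_Ig^{-1}$; the set $\Phi_y:=\{\beta\in\Phi:\beta(y)=0\}=g\Phi_I$ is finite; and $R=R_y:=\{C:y\in\overline C\}$ consists of the chambers on which every $\beta\notin\Phi_y$ has the sign of $\beta(y)$.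

**(G2)** Every compact subset of $U$ meets only finitely many walls and finitely many closed chambers. Every $y\in U$ has a neighborhood in which all closed chambers and walls that meet it contain $y$.

*Proof.* By translation let $y\in F_{W_I}$, $I\in\mathcal P$. Let $N=\{x:(ge_s)(x)>0\ \forall s\notin I,\ g\in W_I\}$. It is open, $W_I$-stable and contains $y$, since $W_I$ is finite and fixes $y$. For $x\in N$ there is $g\in W_I$ with $e_s(gx)\ge0$ for $s\in I$, because $W_I$ is finite; and $e_s(gx)>0$ for $s\notin I$. So $gx\in\overline{C_0}$ and the stabilizer of $gx$ lies in $W_I$. If also $x\in h\overline{C_0}$, then $h^{-1}x=gx$, as $\overline{C_0}$ meets each orbit once; so $gh$ fixes $gx$ and $h\in W_I$. If $\beta(x)=0$, then $r_\beta$ fixes $x$, so $r_\beta\in W_I$ and $\beta\in\Phi_I$. Thus the closed chambers and walls meeting $N$ are finite in number and contain $y$; cover a compact set by finitely many such neighborhoods. $\square$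

We use (G2) in this form: for $y\in U$, $v\in V^*$ and small $\varepsilon>0$,
$$\Phi_{y+\varepsilon v}=\{\beta\in\Phi_y:\beta(v)=0\},\qquad R_{y+\varepsilon v}\subseteq R_y.\tag{2}$$

**(G3)** $\ell(g^{-1}h)$ is the number of walls separating $gC_0$ and $hC_0$. A minimal gallery crosses exactly the separating walls, each once; between chambers of a residue it stays in the residue.

**(G4)** For $K\subset U$ compact and $c>0$, only finitely many $\beta\in\Phi$ satisfy $|\beta(x)|\le c$ for some $x\in K$.

*Proof.* Fix a norm on $V^*$ and the dual norm on $V$, and $r>0$ such that the closed $r$-neighborhood of $K$ lies in $U$. By (G2) all but finitely many $\beta$ have no zero on it, and then $|\beta(x)|\ge r\|\beta\|$ for $x\in K$. If the claim failed, infinitely many $\beta$ would have $\|\beta\|\le c/r$, and the involutions $r_\beta$ would be infinitely many elements of $W$ in a compact subset of $GL(V)$. But $W$ is discrete: if distinct $w_i\in W$ converged in $GL(V)$, then $w_i^{-1}w_{i+1}\to1$, so $w_i^{-1}w_{i+1}C_0\cap C_0\ne\emptyset$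 eventually, forcing $w_i=w_{i+1}$, a contradiction. $\square$

For a chamber $C$ let $\sigma_C(\beta)=\pm$ be the sign of $\beta$ on $C$. Then $\sigma_{wC}(\beta)=\sigma_C(w^{-1}\beta)$, and by (G3)
$$d(C)=\#\{\pm\beta:\sigma_C(\beta)\ne\sigma_C(w^{-1}\beta)\}.\tag{3}$$
For $R\in\mathcal R$ put $n(R)=\min_{C\in R}d(C)$. If $R=gW_I$, then $\{w_C:C\in R\}$ is the orbit of $g^{-1}wg$ under conjugation by $W_I$. In Example 1 with $w=s$, $n(\{C_{i-1},C_i\})=2i-1$ for $i\ge1$, and it is $1$ for $i=0$.

## 5. Wall crossings and the flow $\exp t(w+w^{-1}-2)$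

First, the effect of a single crossing on (3). We formulate it for abstract sign patterns because it will also be used for subsets of the roots.

**Lemma 3.** Let $\Lambda=-\Lambda$ be a $w$-stable set of nonzero linear forms and $\sigma:\Lambda\to\{\pm\}$ odd, with $d_\Lambda(\sigma):=\#\{\pm\beta:\sigma(\beta)\ne\sigma(w^{-1}\beta)\}$ finite. Let $\sigma'$ be odd and differ from $\sigma$ exactly at $\pm\alpha$, with $\sigma(\alpha)=-$, $\sigma'(\alpha)=+$. If $w\alpha=\pm\alpha$, then $d_\Lambda(\sigma')=d_\Lambda(\sigma)$. Otherwise $d_\Lambda(\sigma')-d_\Lambda(\sigma)=-\sigma(w^{-1}\alpha)-\sigma(w\alpha)$, signs read as $\pm1$. In particular $d_\Lambda(\sigma')\le d_\Lambda(\sigma)$ if $\sigma(w^{-1}\alpha)=+$ or $\sigma(w\alpha)=+$.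

*Proof.* Only two terms can change: $\beta=\pm\alpha$, which compares $\alpha$ with $w^{-1}\alpha$, and $\beta=\pm w\alpha$, which compares $w\alpha$ with $\alpha$. If $w\alpha=\pm\alpha$ they coincide and the comparison does not change. Otherwise they are distinct, and the values at $w^{\pm1}\alpha$ are the same for $\sigma$ and $\sigma'$. The first term is $1$ before and $0$ after if $\sigma(w^{-1}\alpha)=+$, and the reverse if it is $-$; so it changes by $-\sigma(w^{-1}\alpha)$. Likewise the second changes by $-\sigma(w\alpha)$. $\square$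

If $C,C'$ are adjacent across $\ker\alpha$ and $w\alpha=\pm\alpha$, more is true: $r_\alpha$ commutes with $w$ and $C'=r_\alpha C$, so
$$w_{C'}=g^{-1}r_\alpha wr_\alpha g=w_C\qquad(C=gC_0).\tag{4}$$

Next, what a crossing means in $M_I$.

**Lemma 4.** Let $I\in\mathcal P$, $s\in I$, $u\in W$. (a) If $\ell(sus)=\ell(u)$, then $T_{sus}=T_u$ in $M_I$. (b) If $\ell(sus)=\ell(u)-2$, then $T_u=q_2T_{su}+q_1T_{sus}$ in $M_I$, so $T_u\in F^{\ell(u)-1}M_I$.

*Proof.* (a) If $su>u$, then $T_sT_u=T_{su}=T_{sus}T_s$, so $T_{sus}-T_u=[T_s,T_uT_s^{-1}]$. If $us>u$, then $T_uT_s=T_{us}=T_sT_{sus}$, so $T_u-T_{sus}=[T_s,T_{sus}T_s^{-1}]$. If $su<u$ and $us<u$, put $v=su$. Then $sv>v$, $vs=sus>v$, and $\ell(svs)=\ell(us)=\ell(v)$. By the exchange condition $svs$ is obtained from a reduced word of $v$ followed by $s$ by deleting a letter; deleting inside $v$ would give $sv<v$, so $svs=v$. Hence $sv=vs$, i.e. $sus=u$.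

(b) $T_u=T_s(T_{sus}T_s)$, which in $M_I$ equals $T_{sus}T_s^2=q_2T_{sus}T_s+q_1T_{sus}=q_2T_{su}+q_1T_{sus}$. $\square$

Now the flow. For $w\in GL(X)$, $X$ a finite-dimensional real space, put
$$\psi_t=\exp\big(t(w+w^{-1}-2)\big)=\sum_{j\in\mathbb Z}\kappa_t(j)w^j,\qquad \exp(t(z+z^{-1}-2))=\sum_j\kappa_t(j)z^j,$$
absolutely convergent. In physical terms, along the orbit $k\mapsto w^kx$ this is heat flow on $\mathbb Z$.

**Lemma 5.** Let $Y\subseteq X$ be open and convex, $wY=Y$, $\psi_tY\subseteq Y$ for $t\ge0$. Let $\Lambda=-\Lambda$ be a countable $w$-stable set of nonzero linear forms on $X$, proportional ones being equal or opposite, such that each compact subset of $Y$ meets only finitely many $\ker\lambda$. There is $\mathcal G\subseteq Y$ with complement in $Y$ of measure zero such that for $x\in\mathcal G$: no $\lambda$ vanishes at $x$; the times $t>0$ at which some $\lambda$ vanishes at $\psi_tx$ (the *exceptional times*) form a discrete closed subset of $[0,\infty)$; at each such time exactly one pair $\pm\lambda$ vanishes, and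 it changes sign; and for every $w$-stable $\Lambda'=-\Lambda'\subseteq\Lambda$ the number
$$d_{\Lambda'}(\psi_tx):=\#\{\pm\lambda\in\Lambda':\lambda(\psi_tx)\lambda(w\psi_tx)<0\}$$
is finite and nonincreasing on the other times.

*Proof.* **Step 1 (the generic set).** Let $\mathcal G$ be the set of $x\in Y$ at which no $\lambda$ vanishes and such that for each $t>0$ at most one pair $\pm\lambda$ vanishes at $\psi_tx$, and if so $\frac{d}{dt}\lambda(\psi_tx)\ne0$. We check that the complement is null; since $\Lambda$ is countable we may treat one or two forms at a time. First, $\ker\lambda$ is null. Second, for $\lambda\ne\pm\mu$ the set $\bigcup_{t>0}\psi_{-t}(\ker\lambda\cap\ker\mu)$ is the image of a manifold of dimension $1+(\dim X-2)$ under a smooth map, hence null. Third, a multiple zero of $\lambda(\psi_tx)$ means that $\lambda$ and $\lambda\circ(w+w^{-1})$ both vanish at $\psi_tx$. If these two forms are not proportional, $x$ lies in a null set of the kind just described. If $\lambda\circ(w+w^{-1})=c\lambda$, then $\lambda(\psi_tx)=e^{(c-2)t}\lambda(x)$,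 which is nonzero once $\lambda(x)\ne0$.

**Step 2 (exceptional times are discrete).** Let $x\in\mathcal G$. The compact set $\psi_{[0,\tau]}x\subset Y$ meets finitely many $\ker\lambda$, and each analytic function $t\mapsto\lambda(\psi_tx)$, nonzero at $0$, has finitely many zeros in $[0,\tau]$. The zeros are simple, so the sign changes.

**Step 3 (the displacement does not increase).** Finiteness: if $\lambda(y)\lambda(wy)<0$ then $\ker\lambda$ meets the compact segment $[y,wy]\subset Y$. Between exceptional times no sign changes. At an exceptional time let $\pm\lambda$ vanish at $y=\psi_tx$, with $\lambda$ going from $-$ to $+$. Its derivative is positive: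
$$0<\lambda(wy)+\lambda(w^{-1}y)-2\lambda(y)=(w^{-1}\lambda)(y)+(w\lambda)(y).$$
If $w\lambda=\pm\lambda$, the right side would be $\pm2\lambda(y)=0$; so $w\lambda\ne\pm\lambda$. Hence $w^{\pm1}\lambda$ do not vanish at $y$, and one of them is positive there, so also just before and after. If $\lambda\in\Lambda'$, Lemma 3 shows that $d_{\Lambda'}$ does not increase. If $\lambda\notin\Lambda'$ nothing changes. $\square$

The last preparation concerns the heat kernel $\kappa_t$ on $\mathbb Z$; it will be used to control infinite $\langle w\rangle$-orbits of walls.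

**Lemma 6.** (a) $\kappa_t(j)>0$ for $t>0$, $\kappa_t(-j)=\kappa_t(j)$, $\sum_j\kappa_t(j)=1$. (b) For $t>0$, $i_1<i_2$, $k_1<k_2$: $\kappa_t(i_1-k_1)\kappa_t(i_2-k_2)>\kappa_t(i_1-k_2)\kappa_t(i_2-k_1)$; hence $\kappa_t(j-1)/\kappa_t(j)$ is strictly increasing in $j$, and $\kappa_t(j)$ is nonincreasing in $|j|$. (c) As $t\to\infty$, $\kappa_t(0)\to0$ and $\kappa_t(j)/\kappa_t(0)\to1$. (d) Given an integer $k_1\ge1$ and $M>0$ there is $T_0$ such that for $T\ge T_0$ and $k\ge0$: $\sum_{i\ge k_1}\kappa_T(i-k)>M\sum_{|i|<k_1}\kappa_T(i-k)$.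

*Proof.* Put $\pi_a=e^{-t}t^a/a!$ for $a\ge0$ and $\pi_a=0$ for $a<0$. Multiplying the series of $e^{t(z-1)}$ and $e^{t(z^{-1}-1)}$ gives $\kappa_t(i-k)=\sum_{m\in\mathbb Z}\pi_{m+i}\pi_{m+k}$, and (a) follows ($z=1$ for the sum).

(b) By the Cauchy–Binet formula,
$$\det[\kappa_t(i_r-k_c)]_{r,c=1,2}=\sum_{m<m'}\det\begin{pmatrix}\pi_{m+i_1}&\pi_{m+i_2}\\ \pi_{m'+i_1}&\pi_{m'+i_2}\end{pmatrix}\det\begin{pmatrix}\pi_{m+k_1}&\pi_{m+k_2}\\ \pi_{m'+k_1}&\pi_{m'+k_2}\end{pmatrix}.$$
For $a<b,c<d$ with $a+d=b+c$ we have $\pi_a\pi_d\le\pi_b\pi_c$: this is clear if $a<0$, and if $a\ge0$ it holds strictly because $\binom{a+d}{a}<\binom{a+d}{\min(b,c)}$. So both factors are $\le0$, and both are $<0$ for large $m$; the determinant is positive. The choice $i=(0,1)$, $k=(-j,1-j)$ gives $\kappa_t(j)^2>\kappa_t(j-1)\kappa_t(j+1)$, which is the statement on ratios. For $j=0$ symmetry gives $\kappa_t(1)<\kappa_t(0)$, and since $\kappa_t(j+1)/\kappa_t(j)$ decreases in $j$ it is $<1$ for all $j\ge0$.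

(c) We have $\kappa_t(j)=\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2t(1-\cos\theta)}\cos(j\theta)\,d\theta$, so $\kappa_t(0)\to0$ by dominated convergence. From $0\le1-\cos j\theta\le j^2(1-\cos\theta)$,
$$0\le1-\frac{\kappa_t(j)}{\kappa_t(0)}\le j^2\,\frac{\int(1-\cos\theta)e^{-2t(1-\cos\theta)}d\theta}{\int e^{-2t(1-\cos\theta)}d\theta}\le j^2\Big(\delta+\frac{4\pi e^{-2t\delta}}{e^{-t\delta}\,|\{\theta:1-\cos\theta\le\delta/2\}|}\Big)$$
for every $\delta>0$: split the numerator at $1-\cos\theta=\delta$, and bound the denominator below by the part with $1-\cos\theta\le\delta/2$. Let $t\to\infty$, then $\delta\to0$.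

(d) Let $L>2M(2k_1-1)$ be an integer. If $k\ge k_1+L$, every $i$ with $k_1\le i<k_1+L$ is nearer to $k$ than every $i'$ with $|i'|<k_1$, so $\kappa_T(i-k)\ge\kappa_T(i'-k)$; there are $L>M(2k_1-1)$ such $i$ and $2k_1-1$ such $i'$. If $0\le k<k_1+L$, the differences $i-k$ with $k_1\le i<k_1+L$ lie in a bounded set, so by (c), for $T$ large, $\sum_{i=k_1}^{k_1+L-1}\kappa_T(i-k)\ge\frac L2\kappa_T(0)>M(2k_1-1)\kappa_T(0)\ge M\sum_{|i|<k_1}\kappa_T(i-k)$. $\square$

## 6. Minimal displacement inside a spherical residue

This section settles relations inside one residue. Let $A,q_1\in A^\times,q_2$ be arbitrary.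

**Proposition 7.** Let $I\in\mathcal P$, $R=gW_I$. (a) If $C\in R$ and $d(C)>n(R)$, then $T_{w_C}\in F^{d(C)-1}M_I$. (b) If $C,C'\in R$ and $d(C)=d(C')=n(R)$, then $T_{w_C}=T_{w_{C'}}$ in $M_I$.

Write $C\Rightarrow C'$ if some gallery in $R$ from $C$ to $C'$ has nonincreasing $d$. Adjacent chambers $C,C'$ of $R$ satisfy $w_{C'}=sw_Cs$ with $s\in I$. So by Lemma 4, if $C\Rightarrow C'$, then $T_{w_C}=T_{w_{C'}}$ in $M_I$ when $d(C)=d(C')$, and $T_{w_C}\in F^{d(C)-1}M_I$ when $d(C')<d(C)$.

One would like to prove (b) by joining any two minimal chambers by a gallery with constant $d$. This is impossible already for $W=S_3$, $w=s$: the minimal elements are $s$ and $t$, and the only elements obtained from $s$ by conjugating with a simple reflection are $s$ itself and $tst$, of length $3$. But $T_{st}T_s=T_{sts}=T_tT_{st}$, so conjugation by the longer element $T_{st}$ carries $T_s$ to $T_t$. The proof must find such elements; they appear in Step 6.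

*Proof.* **Step 1 (move to a sub-residue with a $w$-stable root system).** Let $p\in U$ with $R_p\subseteq R$, and put $p'=p+\varepsilon wp$ with $\varepsilon>0$ small. Then $p'\in U$ and, by (2), $R_{p'}\subseteq R_p$ and $\Phi_{p'}=\{\beta\in\Phi_p:\beta(wp)=0\}$. We claim that each $C\in R_p$ satisfies $C\Rightarrow C'$ for some $C'\in R_{p'}$.

Choose $v$ with $p+\eta v\in C$ for all small $\eta>0$ (take $v=c-p$, $c\in C$). No root of $\Phi_p$ vanishes at $v$, so by (2) $p'+\eta v$ lies in a chamber $C'\in R_{p'}$ for $0<\eta\ll\varepsilon$. It has the same signs as $C$ on $\Phi_{p'}$ and outside $\Phi_p$, and has sign $\mathrm{sgn}\,\alpha(wp)$ at $\alpha\in\Phi_p\setminus\Phi_{p'}$. So a minimal gallery from $C$ to $C'$ stays in $R_p$ and crosses only walls of roots $\alpha$ with $\alpha(p)=0<\alpha(wp)$, each from $-$ to $+$. For all $D\in R_p$ we have $\sigma_D(w^{-1}\alpha)=+$, because $(w^{-1}\alpha)(p)=\alpha(wp)>0$; and $w\alpha\ne\pm\alpha$, since otherwise $w^{-1}\alpha=\pm\alpha$ would vanish at $p$. By Lemma 3, $d$ is nonincreasing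 along the gallery, which proves the claim.

Start with $p\in F_R$ and repeat until $\Phi_{p'}=\Phi_p$; this happens because the sets $\Phi_p$ are finite and decrease. We get $p_\infty\in U$ with $R_\infty:=R_{p_\infty}\subseteq R$ such that every $C\in R$ satisfies $C\Rightarrow C'$ for some $C'\in R_\infty$, and such that $\Phi_\infty:=\Phi_{p_\infty}$ satisfies $w^{-1}\Phi_\infty\subseteq\Phi_\infty$, hence $w\Phi_\infty=\Phi_\infty$.

**Step 2 (a linear model, and good chambers).** Let $E_\infty=\mathrm{span}\,\Phi_\infty$. If $E_\infty=0$, then $R_\infty$ is a single chamber, and (a) and (b) follow from Step 1. In general $w$ permutes the finite spanning set $\Phi_\infty$, so $w^N=1$ on $E_\infty$ and $E_\infty^*$ for some $N\ge1$. The chambers of $R_\infty$ correspond bijectively, by their signs on $\Phi_\infty$, to the chambers of the arrangement of $\Phi_\infty$ in $E_\infty^*$: their other signs are those at $p_\infty$, and every $v\in V^*$ off the walls of $\Phi_\infty$ gives the chamber of $p_\infty+\eta v$. Adjacency corresponds to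 adjacency. For $\beta\notin\Phi_\infty$ the signs of $\beta$ and $w^{-1}\beta$ are those at $p_\infty$, so on $R_\infty$
$$d(C)=c+d_{\Phi_\infty}(C),\qquad c\text{ constant}.\tag{5}$$

As $w$ has finite order on $E_\infty^*$, we can decompose $E_\infty^*=\bigoplus_{i=0}^rE^{\theta_i}$ with $E^\theta=\ker(w+w^{-1}-2\cos\theta)\ne0$, $0\le\theta_0<\dots<\theta_r\le\pi$. On $E^0$ we have $w=1$, and on $E^\pi$ we have $w=-1$. Let
$$\Phi^{(i)}=\{\beta\in\Phi_\infty:\beta|_{E^{\theta_j}}=0\ \forall j<i\};$$
these sets are $w$-stable, $\Phi^{(0)}=\Phi_\infty$, $\Phi^{(r+1)}=\emptyset$. Call $\xi=(\xi_0,\dots,\xi_r)$, $\xi_i\in E^{\theta_i}$, *regular* if $\beta(\xi_i)\ne0$ for all $i$ and all $\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$. Then let $D(\xi)$ be the chamber on which $\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$ has the sign of $\beta(\xi_i)$; it contains $\sum_i\eta^i\xi_i$ for small $\eta>0$. Call these chambers, and the corresponding ones of $R_\infty$, *good*.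

For example, if $W=S_3=W_I$ and $w=s$, then $\theta_0=0$, $\theta_1=\pi$, $E^0$ is the line $\ker e_s$ in the plane, $\Phi^{(1)}=\{\pm e_s\}$, and the good chambers are the four that touch this line along a ray.

**Step 3 (every chamber of $R_\infty$ flows to a good one).** Let $C\in R_\infty$. Choose $\xi$ in the corresponding chamber of $E_\infty^*$, generic in the sense of Lemma 5 for $X=Y=E_\infty^*$, $\Lambda=\Phi_\infty$, and regular. Then $\psi_t\xi=(e^{-2t(1-\cos\theta_i)}\xi_i)_i$. As $1-\cos\theta$ increases on $[0,\pi]$, for $t$ large the sign of $\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$ at $\psi_t\xi$ is that of $\beta(\xi_i)$, so $\psi_t\xi\in D(\xi)$. By Lemma 5 the path runs through a gallery along which $d_{\Phi_\infty}$, hence $d$, is nonincreasing.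

**Step 4 (all good chambers have the same $d$).** Let $\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$, $\theta=\theta_i$, and $a_k=\beta(w^k\xi_i)=(w^{-k}\beta)(\xi_i)\ne0$. Then $a_{k+1}+a_{k-1}=2\cos\theta\,a_k$ and $a_k$ is periodic mod $N$. So $a_k=\rho\cos(k\theta+\varphi)$ for some $\rho\neq 0$ and $\varphi$ (for $\theta=0$ periodicity excludes a linear term, for $\theta=\pi$ it makes $(-1)^ka_k$ constant), and $N\theta\in2\pi\mathbb Z$. No $k\theta+\varphi$ lies in $\frac\pi2+\pi\mathbb Z$, and since $\theta\le\pi$ each open interval $(k\theta+\varphi,(k+1)\theta+\varphi)$ contains at most one point of $\frac\pi2+\pi\mathbb Z$; it contains one iff $a_ka_{k+1}<0$. A half-open interval of length $N\theta\in\pi\mathbb Z$ contains exactly $N\theta/\pi$ such points, so exactly $N\theta/\pi$ of the $k$ mod $N$ have $a_ka_{k+1}<0$. On $D(\xi)$ the signs of $\beta$ and $w^{-1}\beta$ are those of $a_0$ and $a_1$. Averaging over $k$, i.e. replacing $\beta$ by $w^{-k}\beta$, we get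
$$d_{\Phi_\infty}(D(\xi))=\frac12\sum_i\frac{\theta_i}{\pi}\,\big|\Phi^{(i)}\setminus\Phi^{(i+1)}\big|,\tag{6}$$
which does not depend on $\xi$. (For $S_3$, $w=s$, it is $\frac12(0\cdot4+1\cdot2)=1$.)

By Steps 1, 3, 4, every $C\in R$ satisfies $C\Rightarrow C''$ with $C''$ good; all good chambers have the same $d$; applied to a minimal $C$ this shows $d(C'')=n(R)$. This proves (a). For (b) it remains to prove $T_{w_C}=T_{w_{C'}}$ in $M_I$ for any two good chambers.

**Step 5 (reduce to one crossing, and treat $\theta_i\ne0$).** Regularity is a condition on each component separately, so we may change one component $\xi_i$ at a time. The chamber $D(\xi)$ depends on $\xi_i$ only through the chamber containing it of the finite arrangement $\mathcal A_i=\{\ker\beta|_{E^{\theta_i}}:\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}\}$ in $E^{\theta_i}$. Any two chambers of $\mathcal A_i$ are joined by a sequence in which consecutive ones share a facet. So let $C^\pm\in R_\infty$ correspond to good chambers $D^\pm$ whose $i$-th components lie in chambers of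 $\mathcal A_i$ sharing a facet contained in $\mathsf Y\in\mathcal A_i$, all other components being equal. The relative interior of the facet is nonempty, open in $\mathsf Y$, and meets no other member of $\mathcal A_i$. Choose $\zeta$ in it, outside any prescribed proper subspace of $\mathsf Y$, and $v\in E^{\theta_i}\setminus\mathsf Y$ pointing to the $+$ side. Then $D^\pm=D(\dots,\zeta\pm\eta v,\dots)$ for small $\eta>0$. The walls separating $D^+$ from $D^-$ are those of the $\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$ with $\beta(\zeta)=0$, and for these $\beta|_{E^{\theta_i}}$ is a nonzero multiple of a fixed form $\lambda$ with kernel $\mathsf Y$.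

Suppose $0<\theta_i<\pi$. Then $\mathsf Y$ is not $w$-stable: otherwise $w$ would act on the line $E^{\theta_i}/\mathsf Y$ by a real scalar $\mu$ with $\mu+\mu^{-1}=2\cos\theta_i\in(-2,2)$, which is impossible. So $\mathsf Y\cap w^{-1}\mathsf Y$ is a proper subspace of $\mathsf Y$, and we may choose $\zeta$ with $\lambda(w\zeta)\ne0$; exchanging $\pm$ if necessary, $\lambda(v)\lambda(w\zeta)>0$. A minimal gallery from $D^-$ to $D^+$ crosses only walls of such $\beta$. Normalize $\beta(w\zeta)>0$; then $\beta(v)>0$, so the crossing goes from $-$ to $+$. Moreover $w^{-1}\beta\in\Phi^{(i)}\setminus\Phi^{(i+1)}$ and $(w^{-1}\beta)(\zeta)=\beta(w\zeta)>0$. So $w^{-1}\beta$ is positive on $D^+$ and $D^-$, hence on the whole gallery, and $w\beta\ne\pm\beta$ because $w^{-1}\beta$ does not vanish at $\zeta$. By Lemma 3, $d$ is nonincreasing along the gallery, so $C^-\Rightarrow C^+$. As $d(C^-)=d(C^+)$, we get $T_{w_{C^-}}=T_{w_{C^+}}$ in $M_I$.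

Suppose $\theta_i=\pi$. Then $i=r$, and roots in $\Phi^{(r)}$ vanish on all $E^{\theta_j}$ with $j<r$ while $w=-1$ on $E^\pi$; so $w\beta=-\beta$ for them. A minimal gallery from $D^-$ to $D^+$ crosses only such walls, and by (4) $w_C$ does not change along it.

**Step 6 (the case $\theta_i=0$: conjugation by $w_Kw_J$).** Now $i=0$, $w\zeta=\zeta$ and $wv=v$. The purpose of this step is to produce an element $y\in W_I$ with $T_yT_{w_{C^+}}=T_{w_{C^-}}T_y$.

Let $\Psi=\{\beta\in\Phi_\infty:\beta(\zeta)=0\}$. It is $w$-stable and contains $\Phi^{(1)}$, and $\beta(v)\ne0$ for $\beta\in\Psi\setminus\Phi^{(1)}$. Lift $\zeta,v$ to $\tilde\zeta,\tilde v\in V^*$, and let $P\supseteq P^+$ be the residues $R_y$ of the points $y=p_\infty+\varepsilon\tilde\zeta$ and $y=p_\infty+\varepsilon\tilde\zeta+\varepsilon'\tilde v$, with $0<\varepsilon'\ll\varepsilon\ll1$. By (2) their root systems are $\Psi$ and $\Phi^{(1)}$. Comparing signs, $C^+\in P^+$ and $C^-\in P$: both have the signs of $\beta(\zeta)$ on $\Phi_\infty\setminus\Psi$, and $C^\pm$ has the sign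 of $\pm\beta(v)$ on $\Psi\setminus\Phi^{(1)}$. Write $C^+=gC_0$ (from now on $g$ has this meaning), $P=gW_K$, $P^+=gW_J$, $J\subseteq K\subseteq I$, and $u=w_{C^+}=g^{-1}wg$. As $\Psi=g\Phi_K$ and $\Phi^{(1)}=g\Phi_J$ are $w$-stable, $u\Phi_K=\Phi_K$ and $u\Phi_J=\Phi_J$. For $\beta\in\Psi\setminus\Phi^{(1)}$ the signs of $\beta$ and $w^{-1}\beta$ on $C^+$ are both $\mathrm{sgn}\,\beta(v)$, as $\beta(wv)=\beta(v)$. With $\beta=g\gamma$ this says
$$u^{-1}\gamma>0\iff\gamma>0\qquad(\gamma\in\Phi_K\setminus\Phi_J).\tag{7}$$

*Factoring $u$.* Write $u=v'x$ with $v'\in W_K$ and $x$ of minimal length in $W_Ku$. Then $x^{-1}\Phi_K^+\subseteq\Phi^+$, and $x^{-1}\Phi_K=u^{-1}v'\Phi_K=\Phi_K$. So $x$ permutes $\Phi_K^+$ and therefore the simple roots of $K$. For $\gamma\in\Phi_K$ we have $v'^{-1}\gamma=xu^{-1}\gamma$, which has the sign of $u^{-1}\gamma$. By (7), all $\gamma\in\Phi_K^+$ with $v'^{-1}\gamma<0$ lie in $\Phi_J$.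

*$v'\in W_J$.* Write $v'=ab$ with $a\in W_J$ and $b$ minimal in $W_Jb$. If $b\ne1$, it has a left descent $s'\in K$, and $s'\notin J$ by minimality. Then $ae_{s'}>0$, because its coefficient at $e_{s'}$ is $1$, and $v'^{-1}ae_{s'}=b^{-1}e_{s'}<0$. So $ae_{s'}\in\Phi_J$, hence $e_{s'}\in\Phi_J$ and $s'\in J$, a contradiction.

*The lengths.* Since $x\Phi_J=v'^{-1}u\Phi_J=\Phi_J$, $x$ also permutes the simple roots of $J$. Let $w_J,w_K$ be the longest elements of $W_J,W_K$ and $y=w_Kw_J$; then $x$ commutes with $w_J$, $w_K$ and $y$. Put $u'=yuy^{-1}=(yv'y^{-1})x$. We have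
$$\ell(yv')=\ell(w_K\cdot w_Jv')=\ell(w_K)-\ell(w_Jv')=\ell(w_K)-\ell(w_J)+\ell(v')=\ell(y)+\ell(v').$$
Also $\ell(yv'y^{-1})=\ell(v')$, because conjugation by $w_J$ on $W_J$ and by $w_K$ on $W_K$ preserves length. As $x$ is minimal in $W_Kx$, lengths add in products $zx$ with $z\in W_K$; so $\ell(yu)=\ell(yv')+\ell(x)=\ell(y)+\ell(u)$, $\ell(u')=\ell(v')+\ell(x)=\ell(u)$, and $\ell(u'y)=\ell(yu)=\ell(u')+\ell(y)$. Therefore $T_yT_u=T_{yu}=T_{u'y}=T_{u'}T_y$, and
$$T_{u'}-T_u=[T_y,T_uT_y^{-1}]\in[\mathcal H_I,\mathcal H].$$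

*$u'=w_{C^-}$.* We have $u'=w_C$ for $C=gy^{-1}C_0\in P$. For $\beta=g\gamma\in\Psi$ the sign of $\beta$ on $C$ is the sign of $y\gamma=w_Kw_J\gamma$. If $\gamma\in\Phi_J$, both $w_J$ and $w_K$ reverse the sign, so it is the sign of $\gamma$. If $\gamma\in\Phi_K\setminus\Phi_J$, then $w_J$ preserves it and $w_K$ reverses it. The chamber $C^-\in P$ has the same signs: it agrees with $C^+$ on $\Phi^{(1)}$, and is opposite on $\Psi\setminus\Phi^{(1)}$. Chambers of $P$ agree outside $\Psi$, so $C=C^-$ and $T_{w_{C^-}}=T_{u'}=T_u=T_{w_{C^+}}$ in $M_I$. $\square$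

For $S_3$, $w=s$, Step 6 has $\zeta=0$, $J=\{s\}$, $K=\{s,t\}$, $y=st$, $u=s$, $u'=t$: exactly the identity found before the proof.

## 7. A basis of $\mathcal H/[\mathcal H_I,\mathcal H]$ for spherical $I$

For a $W_I$-conjugation orbit $\omega\subseteq W$ let $\ell(\omega)$ be its minimal length, and let $T_\omega\in M_I$ be the common image of the $T_u$, $u\in\omega$, $\ell(u)=\ell(\omega)$. It is well defined by Proposition 7(b), applied with any $w\in\omega$ and $R=W_I$. By Proposition 7(a) and induction on $n$, $F^nM_I$ is spanned by the $T_\omega$ with $\ell(\omega)\le n$.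

**Proposition 8.** Over $\mathbb K=\mathbb Q(q_1,q_2)$, with $q_1,q_2$ indeterminates, $\{T_\omega:\ell(\omega)\le n\}$ is a basis of $F^nM_I$ for all $I\in\mathcal P$ and $n\ge0$.

*Proof.* **Step 1 (cut into finite-dimensional pieces).** $\mathcal H$ is the direct sum of the $\mathcal H_I$-bimodules $B=\mathrm{span}\{T_u:u\in W_IdW_I\}$, finite-dimensional as $W_I$ is finite, and $M_I=\bigoplus B/[\mathcal H_I,B]$. The $T_\omega$ with $\omega\subseteq W_IdW_I$ span $B/[\mathcal H_I,B]$. So it suffices that $\dim B/[\mathcal H_I,B]$ is at least the number of $W_I$-orbits in $W_IdW_I$.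

**Step 2 (the averaging map kills commutators).** Let $\nu(b)=\sum_{z\in W_I}q_1^{-\ell(z)}T_zbT_{z^{-1}}$ on $B$. For $s\in I$ we claim that in $\mathcal H_I\otimes\mathcal H_I$
$$\sum_zq_1^{-\ell(z)}T_sT_z\otimes T_{z^{-1}}=\sum_zq_1^{-\ell(z)}T_z\otimes T_{z^{-1}}T_s.\tag{8}$$
Group $W_I$ into pairs $z<sz$. From $T_sT_{sz}=q_2T_{sz}+q_1T_z$ and $T_{z^{-1}s}T_s=q_2T_{z^{-1}s}+q_1T_{z^{-1}}$, each side contributes for such a pair $q_1^{-\ell(z)}$ times
$$T_{sz}\otimes T_{z^{-1}}+q_1^{-1}q_2\,T_{sz}\otimes T_{z^{-1}s}+T_z\otimes T_{z^{-1}s}.$$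
Exchanging the tensor factors in (8) and replacing $z$ by $z^{-1}$ gives $\sum_zq_1^{-\ell(z)}T_zT_s\otimes T_{z^{-1}}=\sum_zq_1^{-\ell(z)}T_z\otimes T_sT_{z^{-1}}$, i.e. $\nu(T_sb)=\nu(bT_s)$. By (1), $[\mathcal H_I,B]=\sum_{s\in I}[T_s,B]$, so $\nu$ kills $[\mathcal H_I,B]$ and $\dim B/[\mathcal H_I,B]\ge\mathrm{rank}\,\nu$.

**Step 3 (the rank, by specialization).** The matrix of $\nu$ has entries in $\mathbb Z[q_1^{\pm1},q_2]$, so its rank over $\mathbb K$ is at least its rank at $q_1=1$, $q_2=0$: a minor that is nonzero there is nonzero. There $\nu(b)=\sum_zzbz^{-1}$, which maps each $u$ to a nonzero multiple of the sum of its orbit; the rank is the number of orbits. $\square$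

For finite $W$ and $I=S$ this is Theorem 1 over $\mathbb K$. For infinite $W$ we need to glue, and now we prove Theorem 2.

## 8. Contractibility of $X^n$

Fix $w\in W$ and let $m$ be the minimal length in its class. The set $X^n$ is closed in $U$ by (G2).

**Step 1 (the flow preserves $X^n$).** On $X=V^*$ we have $\psi_tU\subseteq U$ for $t\ge0$: $\psi_tx=\kappa_t(0)x+y$ with $\kappa_t(0)>0$ and $y=\sum_{j\ne0}\kappa_t(j)w^jx\in\overline U$, and $U$ is an open convex cone. So Lemma 5 applies with $Y=U$, $\Lambda=\Phi$ (countable, locally finite by (G2)); let $\mathcal G$ be its generic set. If $x\in\mathcal G$ lies in a chamber $C$ with $d(C)\le n$, then for nonexceptional $t$ the chamber of $\psi_tx$ has displacement $d_\Phi(\psi_tx)\le n$, so $\psi_tx\in X^n$; by closedness this holds for all $t\ge0$. Such $x$ are dense in $X^n$. Hence $\psi_tX^n\subseteq X^n$ for all $t\ge0$.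

**Step 2 (separate finite and infinite orbits of roots).** As $t\to\infty$ the flow need not converge in $U$, so one cannot let $t\to\infty$ directly. In this step we split $d$ into two parts, one to be controlled by flowing for a long finite time and the other by averaging over a finite cyclic group. Let $\Phi_{\rm fin}$ be the set of roots with finite $\langle w\rangle$-orbit, $\Phi_{\rm inf}$ its complement, $E=\mathrm{span}\,\Phi_{\rm fin}$. As $E$ is spanned by finitely many elements of $\Phi_{\rm fin}$, there is $N\ge1$ with $w^N=1$ on $E$. Write $d=d_{\rm fin}+d_{\rm inf}$, counting separating walls of either kind.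

Let $\alpha\in\Phi_{\rm inf}$ and $a_k(x)=\alpha(w^kx)=(w^{-k}\alpha)(x)$ for $x\in U$. The walls of $w^{-k}\alpha$, $k\in\mathbb Z$, are pairwise distinct, as $w^{-k}\alpha=\pm w^{-l}\alpha$ would give $w^{2(k-l)}\alpha=\alpha$. Since $a_{k+1}(x)=(w^{-k}\alpha)(wx)$ and $[x,wx]$ meets finitely many walls, $\mathrm{sgn}\,a_k(x)$ is constant and nonzero for $k\gg0$ and for $k\ll0$. Since $[x,x']$ meets finitely many walls, these limit signs $\varepsilon_\pm(\alpha)$ do not depend on $x\in U$. For $x\in C$, $d_{\rm inf}(C)$ is the sum, over the $\langle w\rangle$-orbits of walls of $\Phi_{\rm inf}$, of the number of sign changes in the sequence $(a_k(x))_k$. Call an orbit *essential* if $\varepsilon_+\ne\varepsilon_-$. An essential orbit contributes at least $1$, so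
$$d_{\rm inf}(C)\ge m_{\rm inf}:=\text{the number of essential orbits},\tag{9}$$
which is finite. In Example 1 with $w=st$, all roots are in $\Phi_{\rm inf}$; for $\alpha=e_s$ we have $a_k=a-2k$ on the slice, an essential orbit (the even integers), and the odd integers form the other orbit; $m_{\rm inf}=2$.

**Lemma 9.** For $K\subset U$ compact there is $T>0$ such that for all $x\in K$ every chamber $C$ with $\psi_Tx\in\overline C$ has $d_{\rm inf}(C)=m_{\rm inf}$.

*Proof.* Put $b_k=\alpha(w^k\psi_Tx)=\sum_i\kappa_T(i-k)a_i(x)$. If $b_k\ne0$ and $\psi_Tx\in\overline C$, then $\sigma_C(w^{-k}\alpha)=\mathrm{sgn}\,b_k$.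

If no wall of the orbit of $\alpha$ meets the compact set $\bigcup_{x\in K}[x,wx]\subset U$, then for each $x\in K$ all $a_k(x)$, hence all $b_k$, have one strict sign, for every $T$. Such orbits are not essential and contribute $0$. Finitely many orbits remain; let $\alpha$ represent one of them. By (G4) with $c=1$, and since only finitely many walls meet the compact set $\mathrm{conv}(K)\subset U$ (so that $\mathrm{sgn}\,a_k$ is constant on $K$ for $|k|$ large), there are $k_1\ge1$ and $M>0$ such that for all $x\in K$: $\varepsilon_+a_k(x)\ge1$ for $k\ge k_1$, $\varepsilon_-a_k(x)\ge1$ for $k\le-k_1$, and $|a_k(x)|\le M$ for $|k|<k_1$.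

*The orbit is not essential,* say $\varepsilon_\pm=+$. By Lemma 6(a),(b), $b_k\ge1-(M+1)\sum_{|i|<k_1}\kappa_T(i-k)\ge1-(M+1)2k_1\kappa_T(0)$. By Lemma 6(c) this is positive for all $k$ if $T$ is large. Then all $\sigma_C(w^{-k}\alpha)$ are $+$ and there is no sign change.

*The orbit is essential.* Replacing $\alpha$ by $-\alpha$ if necessary, $\varepsilon_-=-$ and $\varepsilon_+=+$. Let $T\geq T_0$, $T>0$, with $T_0$ from Lemma 6(d) for $k_1,M$. We claim: $b_k\ge0$ implies $b_{k+1}>0$. Put $\rho_i=\kappa_T(i-k-1)/\kappa_T(i-k)>0$, which is strictly increasing in $i$ by Lemma 6(b); then $b_{k+1}=\sum_i\rho_i\kappa_T(i-k)a_i$. If $k\ge0$, consider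
$$b_{k+1}-\rho_{-k_1}b_k=\sum_i(\rho_i-\rho_{-k_1})\kappa_T(i-k)a_i.$$
Terms with $i\le-k_1$ are $\ge0$, since both $\rho_i-\rho_{-k_1}\le0$ and $a_i<0$. Terms with $i\ge k_1$ are $\ge(\rho_{k_1}-\rho_{-k_1})\kappa_T(i-k)$. Terms with $|i|<k_1$ have absolute value $\le(\rho_{k_1}-\rho_{-k_1})M\kappa_T(i-k)$. So the sum is at least $(\rho_{k_1}-\rho_{-k_1})\big(\sum_{i\ge k_1}\kappa_T(i-k)-M\sum_{|i|<k_1}\kappa_T(i-k)\big)>0$ by Lemma 6(d). If $k<0$, consider $b_{k+1}-\rho_{k_1}b_k=\sum_i(\rho_i-\rho_{k_1})\kappa_T(i-k)a_i$. Terms with $i\ge k_1$ are $\ge0$. Terms with $i\le-k_1$ are $\ge(\rho_{k_1}-\rho_{-k_1})\kappa_T(i-k)$. Terms with $|i|<k_1$ are bounded as before. The mirror image ($i\mapsto-i$, $k\mapsto-k$) of Lemma 6(d) gives positivity. In both cases $b_{k+1}>\rho\,b_k\ge0$ with $\rho>0$, which proves the claim.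

As $\psi_Tx\in U$, $b_k<0$ for $k\ll0$ and $b_k>0$ for $k\gg0$. By the claim there is $k_0$ with $b_k<0$ for $k<k_0$, $b_{k_0}\ge0$, $b_k>0$ for $k>k_0$. Whatever the sign $\sigma_C(w^{-k_0}\alpha)$ is, the sequence $\sigma_C(w^{-k}\alpha)$ changes sign exactly once. Take $T$ large enough for the finitely many orbits. $\square$

**Step 3 (averaging over $\mathbb Z/N$).** For the roots in $\Phi_{\rm fin}$ the flow depends only on $w$ modulo $w^N$, and there it converges. To use this on $U$, put, for $t\in[0,\infty]$,
$$h_t=\sum_{k=0}^{N-1}\pi_t(k)w^k,\qquad \pi_t(k)=\sum_{j\equiv k\,(N)}\kappa_t(j)=\frac1N\sum_{\zeta^N=1}\zeta^{-k}e^{t(\zeta+\zeta^{-1}-2)}\ (t<\infty),\qquad \pi_\infty(k)=\frac1N.$$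
Then $h_t$ is continuous in $t\in[0,\infty]$, $h_0=1$, $h_tU\subseteq U$ (convex combinations), $h_t$ commutes with $w$ and $\psi_T$, and $\beta(h_tx)=\beta(\psi_tx)$ for $\beta\in E$, $t<\infty$, because $\beta(w^jx)$ depends only on $j$ mod $N$. Let
$$V_1=\{v\in V^*:\beta(wv)=\beta(v)\ \forall\beta\in E\},$$
the functionals on $V$ whose restriction to $E$ is $w$-invariant. Then $h_\infty V^*\subseteq V_1$ since $w^N=1$ on $E$, $wV_1=V_1$ since $wE=E$, and $\psi_TV_1\subseteq V_1$.

**Lemma 10.** Let $y\in U\cap V_1$ be such that all chambers $C$ with $y\in\overline C$ have $d_{\rm inf}(C)=m_{\rm inf}$. Then $y\in X^m$.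

*Proof.* Let $\Phi_0=\{\beta\in\Phi_{\rm fin}:\sum_{k<N}w^k\beta=0\}$; it is $w$-stable. For $v\in V_1$, $\beta\in\Phi_{\rm fin}$ we have $(w^k\beta)(v)=\beta(v)$, so $\beta(v)=\frac1N\big(\sum_{k<N}w^k\beta\big)(v)$. Hence $\Phi_0$ vanishes on $V_1$, and $\Phi_0\subseteq\Phi_y$ is finite. If $\beta\in\Phi_{\rm fin}\setminus\Phi_0$, some $v\in V_1$ has $\beta(v)\ne0$: take a functional on $E$ nonzero at $\bar\beta=\frac1N\sum_{k<N}w^k\beta$, average it over $\langle w\rangle$, and extend it to $V$. So there is $v\in V_1$ with $\beta(v)\ne0$ for all $\beta$ in the finite set $(\Phi_y\cap\Phi_{\rm fin})\setminus\Phi_0$. Put $y'=y+\varepsilon v\in U\cap V_1$ with $\varepsilon>0$ small. By (2), $R_{y'}\subseteq R_y$ and $\Phi_{y'}\cap\Phi_{\rm fin}=\Phi_0$.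

For $C\in R_{y'}$ and $\beta\in\Phi_{\rm fin}\setminus\Phi_0$ we have $\sigma_C(w^{-1}\beta)=\mathrm{sgn}\,\beta(wy')=\mathrm{sgn}\,\beta(y')=\sigma_C(\beta)$; so $d_{\rm fin}(C)=d_{\Phi_0}(C)$. Let $\mu$ be the minimum of $d_{\Phi_0}$ over the points of $V^*$ at which no root of $\Phi_0$ vanishes. It is attained on an open set, so at some $x_0$ off all walls of the finite set $\Phi_{y'}$. By (2), for small $\eta>0$ the point $y'+\eta x_0$ lies in a chamber $C\in R_{y'}\subseteq R_y$, whose signs on $\Phi_0\subseteq\Phi_{y'}$ are those at $x_0$. So $d(C)=m_{\rm inf}+d_{\Phi_0}(C)=m_{\rm inf}+\mu$. On the other hand any chamber $C''$ has $d(C'')\ge m_{\rm inf}+d_{\Phi_0}(C'')\ge m_{\rm inf}+\mu$ by (9). Hence $d(C)=m$, and $y\in\overline C$ gives $y\in X^m$. $\square$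

**Step 4 (three homotopies).** *Proof of Theorem 2.* Let $f:S^k\to X^n$ be continuous, $k\ge0$, $n\ge m$. Put $K=f(S^k)$, let $K^+\subset U$ be a compact neighborhood of $K$, and $B=\mathrm{conv}(h_\infty K)\subset U\cap V_1$. The set $K_2=\{h_tx:x\in K^+,\ t\in[0,\infty]\}\cup B$ is a compact subset of $U$. Take $T$ from Lemma 9 for $K_2$.

*First homotopy:* $\psi_tf$, $0\le t\le T$. It stays in $X^n$ by Step 1.

*Second homotopy:* $\psi_Th_tf$, $0\le t\le\infty$. Let $x\in K$ and $t<\infty$. Choose $x_i\to x$ with $x_i\in\mathcal G\cap K^+$ lying in chambers $C_i$ with $d(C_i)\le n$, and $t_i\to t$, $t_i\ge0$, with $T+t_i$ not exceptional for $x_i$. Put $y_i=\psi_Th_{t_i}x_i$. For $\beta\in\Phi_{\rm fin}$, $\beta(y_i)=\beta(h_{t_i}\psi_Tx_i)=\beta(\psi_{T+t_i}x_i)\ne0$. So for any chamber $C$ with $y_i\in\overline C$, Lemma 5 with $\Lambda'=\Phi_{\rm fin}$ gives $d_{\rm fin}(C)=d_{\Phi_{\rm fin}}(\psi_{T+t_i}x_i)\le d_{\rm fin}(C_i)$. As $h_{t_i}x_i\in K_2$, Lemma 9 and (9) give $d_{\rm inf}(C)=m_{\rm inf}\le d_{\rm inf}(C_i)$. Hence $d(C)\le d(C_i)\le n$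 and $y_i\in X^n$; since $X^n$ is closed in $U$, $\psi_Th_tx=\lim y_i\in X^n$. For $t=\infty$ let $t\to\infty$ and use closedness again.

*Third homotopy:* $\psi_Th_\infty f$ takes values in the convex set $\psi_T(B)\subset U\cap V_1$. For $b\in B\subseteq K_2$, Lemma 9 says that $\psi_Tb$ satisfies the hypothesis of Lemma 10, so $\psi_T(B)\subseteq X^m\subseteq X^n$. A map into a convex set is null-homotopic in it.

So $f$ is null-homotopic in $X^n$, and $X^n\ne\emptyset$. $\square$

## 9. From $X^n$ to a poset of residues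

Let $Q^n=\{R\in\mathcal R:n(R)\le n\}$. If $R\subseteq R'$, then $n(R')\le n(R)$; so $Q^n$ is closed under passing to larger residues. Its order complex $\Delta Q^n$ has as simplices the finite chains $R_0\subsetneq\dots\subsetneq R_k$ in $Q^n$. In Example 1 with $w=s$, $Q^1$ consists of $\{C_{-1}\},\{C_0\}$ and the pairs at the points $-1,0,1$, and $\Delta Q^1$ is a path with five vertices.

**Corollary 11.** For $n\ge m$ the order complex $\Delta Q^n$ is weakly contractible. In particular it is nonempty, connected, and $H_1(\Delta Q^n;\mathbb K)=0$.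

*Proof.* We use a theorem of McCord (*Duke Math. J.* 33 (1966), Thm 6): a continuous map $p:\mathsf E\to\mathsf B$ is a weak homotopy equivalence if $\mathsf B$ has an open cover $\mathcal U$ such that any point of $U_1\cap U_2$ ($U_1,U_2\in\mathcal U$) lies in some $U_3\in\mathcal U$ with $U_3\subseteq U_1\cap U_2$, and $p^{-1}(U_1)\to U_1$ is a weak homotopy equivalence for every $U_1\in\mathcal U$.

**Step 1 (the base).** Give $Q^n$ the topology whose open sets are the down-sets. Let $\mathcal U$ consist of all ${\downarrow}R=\{R'\in Q^n:R'\subseteq R\}$; a point $R_3$ of ${\downarrow}R_1\cap{\downarrow}R_2$ lies in ${\downarrow}R_3$. Each ${\downarrow}R$ is contractible via $H(x,t)=x$ for $t<1$, $H(x,1)=R$. This is continuous: a down-set of ${\downarrow}R$ is everything or omits $R$, and in the latter case its preimage is $(\text{down-set})\times[0,1)$.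

**Step 2 ($X^n\to Q^n$ is a weak equivalence).** A point $y\in F_R$ lies in $X^n$ iff some chamber of $R=R_y$ has $d\le n$; so $X^n=\bigsqcup_{R\in Q^n}F_R$, and we send $F_R$ to $R$. The preimage of ${\downarrow}R$ is $X^n\cap\mathrm{St}(R)$, $\mathrm{St}(R)=\bigcup_{R'\subseteq R}F_{R'}$. The set $\mathrm{St}(R)$ is open in $U$: by (G2) each $x\in F_{R''}$ has a neighborhood in which all closed chambers that meet it contain $x$, so its points lie in faces $F_{R'}$ with $R'\subseteq R''$. And $X^n\cap\mathrm{St}(R)$ is star-shaped about any $p_R\in F_R\subseteq X^n$: if $x\in F_{R'}$, $R'\in Q^n$, $R'\subseteq R$, then $p_R\in\overline{F_{R'}}$, so every root positive, zero or negative at $x$ is $\ge0$, $=0$ or $\le0$ at $p_R$. Hence $(1-t)x+tp_R$ ($t<1$) has the same signs as $x$ and lies in $F_{R'}$. So source and target of the map over ${\downarrow}R$ are contractible.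

**Step 3 ($|\Delta Q^n|\to Q^n$ is a weak equivalence).** Send the open simplex of $R_0\subsetneq\dots\subsetneq R_k$ to $R_0$. The preimage of ${\downarrow}R$ is the complement of $|L|$, where $L$ consists of the chains with $R_0\not\subseteq R$, equivalently with no member in ${\downarrow}R$; this is a full subcomplex, so the preimage is open. The complement of a full subcomplex deformation retracts onto the full subcomplex spanned by the remaining vertices (shrink the coordinates at vertices of $L$ to zero linearly and renormalize). Here this is $\Delta({\downarrow}R)$, a cone with apex $R$.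

With Theorem 2, $Q^n$ and then $\Delta Q^n$ have the weak homotopy type of a point. $\square$

## 10. Generation over any ring, and reduction to $\mathbb Q(q_1,q_2)$

**Proposition 12.** For any $A$, $q_1\in A^\times$, $q_2\in A$, statements (i) and (ii) of Section 2 hold.

*Proof.* **Step 1 (minimal elements agree).** Fix $w$ in the class $\mathcal O$, with minimal length $m$. The elements of $\mathcal O_{\min}$ are the $w_C$ with $d(C)=m$. $\Delta Q^m$ is connected, and $n(R)=m$ for all $R\in Q^m$. So two chambers with $d=m$ are joined by a path of residues in $Q^m$, consecutive ones being comparable. Choose in each residue a chamber with $d=m$, at the ends the given ones. For two comparable residues both chosen chambers lie in the larger one, $R=gW_I$, and Proposition 7(b) shows that their elements $T_{w_C}$ agree in $M_I$, hence in the cocenter. This is (i).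

**Step 2 (other elements reduce).** Let $d(C)=n>m$. As $\Delta Q^n$ is connected and contains residues with $n(\cdot)=m$, there is a path in $Q^n$ from $\{C\}$ to a residue $R$ with $n(R)<n$; stop at the first such $R$, and let $R'$ be its predecessor. Up to $R'$ all residues have $n(\cdot)=n$. As in Step 1, $T_{w_C}\equiv T_{w_{C'}}$ modulo $[\mathcal H,\mathcal H]$ for some $C'\in R'$ with $d(C')=n$. Since $n(R)<n(R')$, we cannot have $R\subseteq R'$; so $R'\subset R$ and $C'\in R$. By Proposition 7(a), $T_{w_{C'}}$ is congruent to a combination of $T_u$ with $\ell(u)<n$. Every $u\in W$ is $w_{C_0}$ for $w=u$, so induction on length gives (ii). $\square$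

**Reduction.** Let $A_0=\mathbb Z[q_1^{\pm1},q_2]$ with indeterminates. Suppose the $T_{\mathcal O}$ are linearly independent in the cocenter over $\mathbb K=\mathbb Q(q_1,q_2)$. Then they are so over $A_0$, because a relation over $A_0$ maps to a relation over $\mathbb K$ with the same coefficients. With (ii) the cocenter over $A_0$ is free on them. For any $(A,q_1,q_2)$ we have $\mathcal H_A=A\otimes_{A_0}\mathcal H_{A_0}$, and by right exactness of $\otimes$ the cocenter of $\mathcal H_A$ is $A\otimes_{A_0}(\mathcal H_{A_0}/[\mathcal H_{A_0},\mathcal H_{A_0}])$, free on the $T_{\mathcal O}$. So from now on we work over $\mathbb K$, and only independence is left.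

## 11. Homology of $\mathcal P$ and the independence of the $T_{\mathcal O}$

**Definition.** For a functor $G$ from the poset $\mathcal P$ to $\mathbb K$-vector spaces let $H_*(\mathcal P;G)$ be the homology of $C_k(\mathcal P;G)=\bigoplus_{I_0\subsetneq\dots\subsetneq I_k}G(I_0)$. Its differential is the alternating sum of the maps deleting $I_j$; deleting $I_0$ uses $G(I_0)\to G(I_1)$.

The complex is exact in $G$, so short exact sequences of functors give long exact sequences; homology commutes with increasing unions; and $H_0(\mathcal P;G)=\mathrm{colim}\,G$. For example, for the infinite dihedral group $\mathcal P=\{\emptyset,\{s\},\{t\}\}$, $H_0$ is the pushout of $G(\{s\})\leftarrow G(\emptyset)\to G(\{t\})$, and $H_1$ is the intersection of the two kernels in $G(\emptyset)$.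

The functor $M:I\mapsto M_I$ consists of quotients of $M_\emptyset=\mathcal H$, so
$$H_0(\mathcal P;M)=\mathcal H\Big/\sum_{I\in\mathcal P}[\mathcal H_I,\mathcal H]=\mathcal H/[\mathcal H,\mathcal H].$$
Let $G^n=F^nM/F^{n-1}M$ (with $F^{-1}M=0$). We have the exact sequence
$$H_1(\mathcal P;F^nM)\to H_1(\mathcal P;G^n)\xrightarrow{\ \partial\ }H_0(\mathcal P;F^{n-1}M)\to H_0(\mathcal P;F^nM)\to H_0(\mathcal P;G^n)\to0.\tag{10}$$
The map $\partial$ is precisely the danger of Section 3: its image consists of the relations among elements of length $<n$ that arise from loops at length $n$.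

**Step 1 (describe $G^n$).** By Proposition 8, $G^n_I$ has as basis the $W_I$-orbits $\omega$ with $\ell(\omega)=n$. For $I\subseteq J$ the map $G^n_I\to G^n_J$ sends $\omega$ to the $W_J$-orbit $\omega'\supseteq\omega$ if $\ell(\omega')=n$, and to $0$ otherwise, by Proposition 7(a). Orbits lie in single conjugacy classes, so $G^n=\bigoplus_{\mathcal O}G^n_{\mathcal O}$, where $G^n_{\mathcal O}$ uses $\omega\subseteq\mathcal O$. Let $m_{\mathcal O}$ be the minimal length in $\mathcal O$.

**Step 2 (show $\partial=0$).**

**Proposition 13.** The map $\partial$ in (10) is zero for every $n\ge0$.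

*Proof.* It suffices to treat each summand $H_1(\mathcal P;G^n_{\mathcal O})$.

*Case $m_{\mathcal O}>n$.* Then $G^n_{\mathcal O}=0$.

*Case $m_{\mathcal O}=n$.* Then $\omega\mapsto T_\omega\in F^nM_I$ is a natural transformation $G^n_{\mathcal O}\to F^nM$: if $I\subseteq J$ and $u\in\omega$ has length $n=m_{\mathcal O}$, then $u$ is also of minimal length in its $W_J$-orbit $\omega'$, so $T_\omega\mapsto T_{\omega'}$, and $\omega\mapsto\omega'$ in $G^n$. It lifts the inclusion $G^n_{\mathcal O}\subseteq G^n$. So $H_1(\mathcal P;G^n_{\mathcal O})$ lies in the image of $H_1(\mathcal P;F^nM)$, on which $\partial$ vanishes.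

*Case $m_{\mathcal O}<n$.* We show $H_1(\mathcal P;G^n_{\mathcal O})=0$. Fix $w\in\mathcal O$ and let $Z=Z_W(w)$; then $d$ and $n(\cdot)$ are invariant under left multiplication by $Z$. By $g\mapsto g^{-1}wg$, the $W_I$-orbits in $\mathcal O$ correspond to $Z\backslash W/W_I$, i.e. to the $Z$-orbits of residues $R$ of type $I$, and $\ell(\omega)=n(R)$. A chain $R_0\subsetneq\dots\subsetneq R_k$ is determined by $R_0$ and the types ($R_j=gW_{I_j}$ if $R_0=gW_{I_0}$). So pairs consisting of a chain $I_0\subsetneq\dots\subsetneq I_k$ and a $W_{I_0}$-orbit in $\mathcal O$ correspond to $Z$-orbits of chains $R_0\subsetneq\dots\subsetneq R_k$ in $\mathcal R$.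

Since $Q^n$ and $Q^{n-1}$ are closed under passing to larger residues, the relative chain complex
$$D_*=C_*(\Delta Q^n,\Delta Q^{n-1};\mathbb K)$$
has as basis the chains with $n(R_0)=n$, and deleting $R_0$ gives $0$ if $n(R_1)<n$. Since $Z$ preserves types, an element that stabilizes a chain fixes each member. Hence $C_*(\mathcal P;G^n_{\mathcal O})=(D_*)_Z$, the complex of $Z$-coinvariants. Each $D_k$ is a permutation module, and the stabilizer of a chain with $R_0=gW_I$ lies in the finite group $gW_Ig^{-1}$. As $\mathrm{char}\,\mathbb K=0$, $D_k$ is a projective $\mathbb KZ$-module.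

As $n-1\ge m_{\mathcal O}$, Corollary 11 says that $\Delta Q^{n-1}$ and $\Delta Q^n$ are nonempty and connected, and $H_1(\Delta Q^n;\mathbb K)=0$. From the exact sequence of the pair, $H_0(D)=0$ and $H_1(D)=0$: the latter sits between $H_1(\Delta Q^n)=0$ and the injective map $H_0(\Delta Q^{n-1})\to H_0(\Delta Q^n)$. So $D_1\to D_0$ is surjective, and it splits because $D_0$ is projective; let $D_1'$ be its kernel. Then $D_2\to D_1'$ is surjective. Taking coinvariants, $0\to(D_1')_Z\to(D_1)_Z\to(D_0)_Z\to0$ is exact because it comes from a split sequence, and $(D_2)_Z\to(D_1')_Z$ is surjective. Hence $H_1((D_*)_Z)=0$. $\square$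

**Step 3 (conclude).** *Proof of Theorem 1.* By (10) and Proposition 13, all maps $H_0(\mathcal P;F^{n-1}M)\to H_0(\mathcal P;F^nM)$ are injective. Since $\mathcal H/[\mathcal H,\mathcal H]=\mathrm{colim}_nH_0(\mathcal P;F^nM)$, each $H_0(\mathcal P;F^nM)$ injects into the cocenter. Suppose $\sum_{\mathcal O}a_{\mathcal O}T_{\mathcal O}=0$ is a nontrivial finite relation over $\mathbb K$, and let $n$ be the largest $m_{\mathcal O}$ with $a_{\mathcal O}\ne0$. Represent each $T_{\mathcal O}$ by $T_u\in F^nM_\emptyset$ with $u\in\mathcal O_{\min}$; by injectivity the relation holds in $H_0(\mathcal P;F^nM)$. Its image in $H_0(\mathcal P;G^n)=\bigoplus_{\mathcal O}H_0(\mathcal P;G^n_{\mathcal O})$ has component $a_{\mathcal O}[u]$ at each $\mathcal O$ with $m_{\mathcal O}=n$. For such $\mathcal O$ no basis element of $G^n_{\mathcal O,I}$ maps to $0$ under $I\subseteq J$, so the maps $G^n_{\mathcal O,I}\to\mathbb K$, $\omega\mapsto1$, are compatible and define $H_0(\mathcal P;G^n_{\mathcal O})\to\mathbb K$ with $[u]\mapsto1$. Hence $a_{\mathcal O}=0$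 for all $\mathcal O$ with $m_{\mathcal O}=n$, contradicting the choice of $n$. So the $T_{\mathcal O}$ are independent over $\mathbb K$, and Section 10 gives Theorem 1 over every $A$. $\blacksquare$

## 12. Unequal parameters and twisted cocenters

This section is not needed for Theorem 1. Let $\Omega$ be a group acting on $(W,S)$ by diagram automorphisms, and $\tilde W=W\rtimes\Omega$ with $\ell(x\tau)=\ell(x)$ for $x\in W$, $\tau\in\Omega$. Let $(q_{1,s},q_{2,s})_{s\in S}$ be parameters in $A$ with $q_{1,s}\in A^\times$, constant on the intersections of $S$ with conjugacy classes of $\tilde W$. Let $\mathcal H$ be the Hecke algebra of $W$ with $T_s^2=q_{2,s}T_s+q_{1,s}$, and $\tilde{\mathcal H}=\mathcal H\rtimes\Omega$, with basis $T_{x\tau}=T_xT_\tau$. For $\delta\in\Omega$, $\mathcal H_\delta=\mathcal HT_\delta$ is an $\mathcal H$-bimodule with basis $T_u$, $u\in W\delta$. (For instance $W=S_3$ and $\Omega=\{1,\delta\}$ with $\delta$ exchanging $s$ and $t$; then $s\cdot\delta\cdot s=st\delta$, so $\delta$ and $st\delta$ are $W$-conjugate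 in $W\delta$.)

**Theorem 14.** (a) For each $\delta\in\Omega$ and each $W$-conjugacy class $\mathcal O\subseteq W\delta$, the $T_u$, $u\in\mathcal O_{\min}$, have a common image $T_{\mathcal O}$ in the twisted cocenter $\mathcal H_\delta/[\mathcal H,\mathcal H_\delta]$, and these $T_{\mathcal O}$ form an $A$-basis of it. (b) $\tilde{\mathcal H}/[\tilde{\mathcal H},\tilde{\mathcal H}]$ is free over $A$ with basis the $T_{\mathcal O}$, $\mathcal O$ running over the conjugacy classes of $\tilde W$. (c) For every $w\in W\delta$ the set $X^n=\bigcup_{d(C)\le n}\overline C\cap U$, where $d(C)$ is the number of walls separating $C$ from $wC$, is weakly contractible or empty.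

*Proof of (a) and (c).* Only the automorphism of $(W,S)$ induced by $\delta$ matters. It acts on $V$ by permuting the $e_s$ and preserves $B,\Phi,\Phi^+,C_0,U$. Let $w\in W\delta$ act on $V$ and $V^*$, and for $C=gC_0$, $g\in W$, put $w_C=g^{-1}wg\in W\delta$. If $w_C=x\delta$ with $x\in W$, then $wC=gx\delta C_0=gxC_0$, so $d(C)=\ell(x)=\ell(w_C)$. We go through the proof and record what changes.

1. Lemmas 3, 5, 6, all of Section 8, and Corollary 11 use only that $w$ is a linear map permuting $\Phi$ and the chambers and preserving $U$; (G4) is a statement about $W$ alone. This proves (c).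
2. In Lemma 4 take $u=x\delta\in W\delta$ and $s'=\delta s\delta^{-1}\in S$, so $sus=sxs'\delta$. In (a), the cases $su>u$ and $us>u$ are as before. In the last case $sx<x$, $xs'<x$, $\ell(sxs')=\ell(x)$. With $v=sx$ we have $sv>v$, $vs'=sxs'>v$, $\ell(svs')=\ell(xs')=\ell(v)$, so the exchange condition gives $svs'=v$. Thus $xs'=sx$, i.e. $sus=u$. In (b) the formula is $T_u=q_{2,s}T_{su}+q_{1,s}T_{sus}$. Identity (1) holds for $a,b\in\mathcal H$ and $x\in\mathcal H_\delta$.
3. In Proposition 7 conjugation is by $W_I\subseteq W$. A reflection $r_\alpha$ with $w\alpha=\pm\alpha$ commutes with $w$, since $w$ preserves $B$; so (4) holds. In Step 6, $u\in W\delta$ and $x=x_0\delta$ is the element of minimal length in $W_Ku\subseteq W\delta$. Here $x_0$ is minimal in $W_Kx_0$, so $\ell(zx)=\ell(z)+\ell(x)$ for $z\in W_K$, and $x^{-1}e_s=\delta^{-1}x_0^{-1}e_s>0$ for $s\in K$. If $xe_s=e_{s''}$, then $xsx^{-1}=s''$; so $x$ again commutes with $w_J,w_K,y$. Finally $T_yT_u=T_{yu}$ and $T_{u'}T_y=T_{u'y}$ hold when lengths add, as $T_\delta T_y=T_{\delta y\delta^{-1}}T_\delta$.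 The rest is unchanged.
4. In Proposition 8 replace $\mathcal H$ by $\mathcal H_\delta$, double cosets by $W_IdW_I\subseteq W\delta$, and $q_1^{\ell(z)}$ by the product $q_z$ of the $q_{1,s}$ over a reduced word of $z$. It is well defined because the parameters are constant on conjugate elements of $S$, and $q_{sz}=q_{1,s}q_z$ for $sz>z$, $q_{z^{-1}}=q_z$; so (8) and its mirror image hold. Replace $\mathbb K$ by the fraction field of $\mathbb Z[q_{1,c}^{\pm1},q_{2,c}]$, $c$ over the parameter classes. The rank comparison is at $q_{1,c}=1$, $q_{2,c}=0$, where $\nu$ is summation over $W_I$-conjugation.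
5. In Sections 10 and 11, $M_I=\mathcal H_\delta/[\mathcal H_I,\mathcal H_\delta]$, $[\mathcal H,\mathcal H_\delta]=\sum_s[T_s,\mathcal H_\delta]$, $A_0=\mathbb Z[q_{1,c}^{\pm1},q_{2,c}]$, classes are $W$-conjugacy classes in $W\delta$, and $Z$ is the centralizer of $w$ in $W$; the map $g\mapsto g^{-1}wg$, $g\in W$, identifies $Z\backslash W$ with the $W$-class of $w$. The arguments are otherwise the same, and (a) follows.

*Proof of (b).* As $\tilde{\mathcal H}$ is generated by the $T_s$ and $T_\tau$, (1) shows that $[\tilde{\mathcal H},\tilde{\mathcal H}]$ is spanned by all $[T_s,\cdot]$ and $[T_\tau,\cdot]$, $\tau\in\Omega$. Moreover $[T_\tau,zT_\tau^{-1}]=T_\tau zT_\tau^{-1}-z$. So the cocenter of $\tilde{\mathcal H}$ is the module of $\Omega$-coinvariants of $\bigoplus_{\delta\in\Omega}\mathcal H_\delta/[\mathcal H,\mathcal H_\delta]$. Here $\tau$ acts by $T_u\mapsto T_{\tau u\tau^{-1}}$ and, since $\tau$ preserves lengths, by $T_{\mathcal O}\mapsto T_{\tau\mathcal O\tau^{-1}}$. By (a) this is a permutation module, so its coinvariants are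 free on the $\Omega$-orbits of $W$-classes, i.e. on the $\tilde W$-classes. The $W$-classes in one $\tilde W$-class have the same minimal length, so the basis element is the image of $T_u$ for every $u$ of minimal length in the $\tilde W$-class. $\blacksquare$
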